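\title{Exact interpolation between $L_p$ and $L_p(\lambda)$: a four-point counterexample and a description of all exact weights}

\begin{abstract}
Let $1<p<\infty$ and let $\lambda$ be a weight on a measure space. Averaging the $p$-th powers of the $K_p$-functionals of the couple $(L_p,L_p(\lambda))$ against a positive measure produces weighted $L_p$-spaces that are exact interpolation spaces for the couple. It was conjectured that every exact interpolation space of the form $L_p(h(\lambda))$ arises in this way. We show that this is false for every $p\ne2$, already on a space of four points. For $\sigma$-finite measure spaces the conjectured equivalence holds exactly when $p=2$ or the essential range of $\lambda$ has at most three points. We also describe the exact weights for every $p$: they are those which on each finite subset of the essential range have the form $h(a)=\min\big(\|U\zeta\|_{\ell_p}^p+a\|V\zeta\|_{\ell_p}^p\big)$, where $U,V$ are real matrices and the minimum is taken over the vectors $\zeta$ with coordinate sum $1$.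
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Exact interpolation and the $K_p$-functional}

Throughout, $1<p<\infty$ and $p'=p/(p-1)$. Scalars are real or complex; all arguments cover both cases. Let $(X,\mu)$ be a measure space. A \emph{weight} is a measurable function $w:X\to(0,\infty)$, and $L_p(w)$ is the space of measurable $f$ with $\|f\|_{L_p(w)}=\big(\int_X|f|^pw\,d\mu\big)^{1/p}<\infty$. We put $L_p=L_p(1)$, fix a weight $\lambda$, and write $\|\cdot\|_0$ and $\|\cdot\|_1$ for the norms of $L_p$ and $L_p(\lambda)$. The intersection $L_p\cap L_p(\lambda)$ carries the norm $\max(\|f\|_0,\|f\|_1)$ and the sum $L_p+L_p(\lambda)$ the norm $\inf_{f=f_0+f_1}(\|f_0\|_0+\|f_1\|_1)$.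

A linear operator $T$ on $L_p+L_p(\lambda)$ is \emph{admissible} if it maps $L_p$ into $L_p$ and $L_p(\lambda)$ into $L_p(\lambda)$, with both operator norms at most $1$. A Banach space $\mathcal A$ with continuous inclusions $L_p\cap L_p(\lambda)\subset\mathcal A\subset L_p+L_p(\lambda)$ is an \emph{exact interpolation space} for the couple $(L_p,L_p(\lambda))$, or briefly \emph{exact}, if every admissible $T$ maps $\mathcal A$ into $\mathcal A$ with norm at most $1$. No constant may be lost, so exactness is a property of the norm and not only of the space. We study the exact spaces that are themselves weighted $L_p$-spaces,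
\[
L_p^*=L_p(h(\lambda)),\qquad h:(0,\infty)\to(0,\infty)\ \text{a Borel function},
\]
and we write $\|\cdot\|_*$ for the norm of $L_p^*$.

Exact norms of this kind come from the $K_p$-functional
\[
K_p(t,f)=\inf_{f=f_0+f_1}\big(\|f_0\|_0^p+t\|f_1\|_1^p\big)^{1/p},\qquad t>0,\quad f\in L_p+L_p(\lambda).
\]
It measures the cheapest way of splitting $f$ between the two spaces when the second is charged at the rate $t$. An admissible $T$ turns a splitting $f=f_0+f_1$ into the splitting $Tf=Tf_0+Tf_1$, which costs no more, so
\begin{equation}\label{eq:Kmono}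
K_p(t,Tf)\le K_p(t,f).
\end{equation}
For our couple the infimum can be computed pointwise, and one obtains the known formula
\begin{equation}\label{eq:Kformula}
K_p(t,f)^p=\int_X\frac{t\lambda}{\big(1+(t\lambda)^{1/(p-1)}\big)^{p-1}}\,|f|^p\,d\mu ,
\end{equation}
whose short proof is recalled in Section~\ref{sec:kernel}. Thus $K_p(t,\cdot)$ is a weighted $L_p$-norm whose weight is a function of $\lambda$. Multiplying by $1+1/t$ gives
\begin{equation}\label{eq:kernel}
\Big(1+\frac1t\Big)K_p(t,f)^p=\int_Xk_t(\lambda)|f|^p\,d\mu,\qquad k_t(a)=\frac{(1+t)a}{\big(1+(ta)^{1/(p-1)}\big)^{p-1}} .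
\end{equation}
The factor $1+1/t$ is chosen so that the limits $k_0(a)=\lim_{t\to0}k_t(a)=a$ and $k_\infty(a)=\lim_{t\to\infty}k_t(a)=1$ exist. The weights $k_t(\lambda)$, $t\in[0,\infty]$, therefore run from $\lambda$ to $1$ and contain the two given norms as endpoints. For every $t\in[0,\infty]$ we read $(1+1/t)K_p(t,f)^p$ as the integral $\int_Xk_t(\lambda)|f|^p\,d\mu\in[0,\infty]$; at $t=0$ it is $\|f\|_1^p$ and at $t=\infty$ it is $\|f\|_0^p$. The following conjecture is posed in \cite{Calderon}.

\medskip
\noindent\textbf{Conjecture.} \emph{The space $L_p^*=L_p(h(\lambda))$ is an exact interpolation space for $(L_p,L_p(\lambda))$ if and only if there is a positive Radon measure $\varrho$ on $[0,\infty]$ such that}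
\begin{equation}\label{eq:rep}
\|f\|_*=\bigg(\int_{[0,\infty]}\Big(1+\frac1t\Big)K_p(t,f)^p\,d\varrho(t)\bigg)^{1/p},\qquad f\in L_p^* .
\end{equation}

\medskip
Since $[0,\infty]$ is compact, a positive Radon measure on it is a finite positive Borel measure. We say that the conjecture \emph{holds for} $(p,X,\mu,\lambda)$ if the equivalence is true for every positive Borel function $h$.

The ``if'' half comes from integrating \eqref{eq:Kmono} against $\varrho$. The ``only if'' half says that there is no other source of exact weights, and the simplest cases support it.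

\begin{example}\label{ex:two}
Let $X=\{1,\dots,N\}$ with counting measure, let $\lambda(j)=a_j$ be distinct, and let $h_j=h(a_j)$. Fix $i\neq j$. The operator that sends the basis vector $e_j$ to $\min(1,a_j/a_i)^{1/p}e_i$ and the other basis vectors to $0$ is admissible. If $L_p^*$ is exact, applying it to $e_j$ gives
\begin{equation}\label{eq:twopoint}
h_i\le\max(1,a_i/a_j)\,h_j .
\end{equation}
For $N=2$ and $a_1<a_2$ this says $h_1\le h_2$ and $a_1h_2\le a_2h_1$. Then $h_j=c_0a_j+c_\infty$ with
\[
c_0=\frac{h_2-h_1}{a_2-a_1}\ge0,\qquad c_\infty=\frac{a_2h_1-a_1h_2}{a_2-a_1}\ge0,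
\]
which is \eqref{eq:rep} with masses $c_0$ at $t=0$ and $c_\infty$ at $t=\infty$.
\end{example}

We shall see that the conjecture also holds on three points, where the interior values of $t$ come into play, and that it holds for $p=2$ without restriction on $\lambda$. It fails in the first case that remains.

\subsection{Results}

The \emph{essential range} of $\lambda$ is
\[
S=\big\{a\in(0,\infty):\ \mu\big(\lambda^{-1}(a-\delta,a+\delta)\big)>0\ \text{ for all }\delta>0\big\}.
\]
The set $(0,\infty)\setminus S$ is a union of open intervals with null preimage, and countably many of them cover it (Lindel\"of's theorem). Hence $\lambda\in S$ almost everywhere.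

\begin{theorem}\label{thm:A}
Let $p\ne2$ and let $\lambda_1,\lambda_2,\lambda_3,\lambda_4\in(0,\infty)$ be distinct. There are $\varepsilon>0$ and $\beta\in(-1,1)$ such that the function
\begin{equation}\label{eq:hdef}
h(a)=\min_{\zeta\in\mathbb R}\big(|\zeta|^p+a|1-\zeta|^p+\varepsilon|1+\beta\zeta|^p\big),\qquad a>0,
\end{equation}
has the following properties.
\begin{enumerate}
\item For every measure space $(X,\mu)$ and every weight $\lambda$, the space $L_p(h(\lambda))$ is an exact interpolation space for $(L_p,L_p(\lambda))$.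
\item There is no positive Radon measure $\varrho$ on $[0,\infty]$ with $h(\lambda_j)=\int k_t(\lambda_j)\,d\varrho(t)$ for $j=1,\dots,4$.
\end{enumerate}
Consequently the conjecture fails for $X=\{1,2,3,4\}$ with counting measure and $\lambda(j)=\lambda_j$, and it fails for every $\sigma$-finite $(X,\mu)$ and every weight $\lambda$ whose essential range has at least four points.
\end{theorem}

\begin{theorem}\label{thm:D}
Let $(X,\mu)$ be $\sigma$-finite with $\mu\ne0$. The ``if'' half of the conjecture always holds. The conjecture holds for $(p,X,\mu,\lambda)$ if and only if $p=2$ or $S$ has at most three points.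
\end{theorem}

So four points is the minimal size of a counterexample. The positive part of Theorem~\ref{thm:D} rests on a description of the exact weights that is valid for all $p$. It is first given on finite sets. For $w\in(0,\infty)^N$ let $\ell_p^N(w)$ be $\mathbb R^N$ with the norm $\big(\sum_iw_i|u_i|^p\big)^{1/p}$, and let $\ell_p^N=\ell_p^N(\mathbf 1)$, where $\mathbf 1=(1,\dots,1)$. For a set $F=\{a_1,\dots,a_N\}\subset(0,\infty)$ of $N$ distinct points, with $a=(a_1,\dots,a_N)$, define:
\begin{itemize}
\item $\mathfrak E(F)$, the set of all $h\in(0,\infty)^N$ such that every real $N\times N$ matrix that is a contraction on $\ell_p^N$ and on $\ell_p^N(a)$ is a contraction on $\ell_p^N(h)$;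
\item $\mathcal K(F)$, the set of all vectors $\big(\int k_t(a_i)\,d\varrho(t)\big)_{i=1}^N$ with $\varrho\neq0$ a positive Radon measure on $[0,\infty]$.
\end{itemize}
We identify vectors with functions on $F$, and if $\lambda$ takes its values in $F$ then $h(\lambda)$ means $h_i$ on $\{\lambda=a_i\}$. The operators of Example~\ref{ex:two} are real matrices, so \eqref{eq:twopoint} holds for every $h\in\mathfrak E(F)$. Put $\varphi(y)=|y|^{p-2}y$, $\varphi(0)=0$, so that $p\varphi$ is the continuous derivative of $|y|^p$ on $\mathbb R$, and let $\Pi_n=\{\zeta\in\mathbb R^n:\sum_l\zeta_l=1\}$.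

\begin{theorem}\label{thm:B}
For $h\in(0,\infty)^N$ the following are equivalent.
\begin{itemize}
\item[(i)] $h\in\mathfrak E(F)$.
\item[(ii)] There are finitely many vectors $u_k,v_k\in\mathbb R^N$ with
\[
\sum_k\varphi(u_k(i))\,u_k(j)+a_i\sum_k\varphi(v_k(i))\,v_k(j)=h_i\qquad\text{for all }i,j.
\]
\item[(iii)] There are real matrices $U,V$ with $N$ columns such that
\[
h_i=\min_{\zeta\in\Pi_N}\big(\|U\zeta\|_{\ell_p}^p+a_i\|V\zeta\|_{\ell_p}^p\big),\qquad i=1,\dots,N.
\]
\item[(iv)] For every $\sigma$-finite $(X,\mu)$ and every weight $\lambda$ that takes its values in $F$ almost everywhere, each value on a set of positive measure, $L_p(h(\lambda))$ is exact.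
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:C}
Let $(X,\mu)$ be $\sigma$-finite with $\mu\neq0$. The space $L_p(h(\lambda))$ is an exact interpolation space for $(L_p,L_p(\lambda))$ if and only if there is a function $\tilde h:S\to(0,\infty)$ such that $h(\lambda)=\tilde h(\lambda)$ almost everywhere and $\tilde h|_F\in\mathfrak E(F)$ for every finite $F\subset S$.
\end{theorem}

Condition (iii) explains the failure of the conjecture. The $K_p$-functional splits $f$ into two pieces and charges one piece to each space. Nothing prevents us from splitting $f$ into several pieces and charging fixed linear combinations of them to the two spaces: admissible operators respect such splittings as well. By Theorems \ref{thm:B} and \ref{thm:C} this wider construction accounts for all exact weights. For $p=2$ the costs are two quadratic forms, which can be diagonalized simultaneously, and nothing is gained over $K_2$. For $p\ne2$ one extra term, the third term in \eqref{eq:hdef}, already leads out of $\mathcal K(F)$ when $F$ has four points.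

Theorem~\ref{thm:A} is proved in Sections \ref{sec:kernel}--\ref{sec:four}, with an explicit counterexample for $p=3$ in Section~\ref{sec:p3}. Sections \ref{sec:finite}, \ref{sec:general} and \ref{sec:valid} contain the proofs of Theorems \ref{thm:B}, \ref{thm:C} and \ref{thm:D}.

\section{The kernel $k_t$ and the ``if'' half}\label{sec:kernel}

Put $\alpha=p-1$ and, for $a>0$,
\[
s(a)=a^{-1/\alpha},\qquad\theta(a)=\frac1{1+s(a)}\in(0,1),\qquad\kappa(a)=\theta(a)^{p-1}=\frac{a}{(1+a^{1/\alpha})^\alpha}.
\]
Then $k_t(a)=(1+1/t)\kappa(ta)$ for $0<t<\infty$, in particular $\kappa=k_1/2$, and with $\tau=t^{1/\alpha}$,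
\begin{equation}\label{eq:kshift}
k_t(a)=(1+t)\,\big(s(a)+\tau\big)^{-\alpha},\qquad0\le t<\infty .
\end{equation}
The function $t\mapsto k_t(a)$ is positive and continuous on $[0,\infty]$.

\begin{lemma}\label{lem:scalar}
For $a>0$ the function $\zeta\mapsto|\zeta|^p+a|1-\zeta|^p$ on $\mathbb R$ has the unique minimizer $\theta(a)$ and the minimum $\kappa(a)$. For all scalars $z,z'$ we have $\kappa(a)|z|^p\le|z'|^p+a|z-z'|^p$, with equality for $z'=\theta(a)z$.
\end{lemma}

\begin{proof}
The function is strictly convex and differentiable. On $(0,1)$ its derivative $p\big(\zeta^\alpha-a(1-\zeta)^\alpha\big)$ vanishes when $(1-\zeta)/\zeta=s(a)$, that is, at $\theta=\theta(a)$. There $a(1-\theta)^\alpha=\theta^\alpha$, so the minimum is $\theta^p+\theta^\alpha(1-\theta)=\theta^{\alpha}$. For the inequality let $z\ne0$, divide by $|z|^p$, and note that replacing $z'/z$ by its real part increases neither $|z'/z|$ nor $|1-z'/z|$.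
\end{proof}

Formula \eqref{eq:Kformula} follows. If $f=f_0+f_1$, then $|f_0|^p+t\lambda|f_1|^p\ge\kappa(t\lambda)|f|^p$ pointwise, with equality for $f_0=\theta(t\lambda)f$; integrate over $X$. The same argument with $t=1$ shows that a measurable $f$ lies in $L_p+L_p(\lambda)$ if and only if $\int\kappa(\lambda)|f|^p\,d\mu<\infty$. Since $K_p(1,\cdot)$ is equivalent to the norm of the sum,
\begin{equation}\label{eq:sum}
L_p+L_p(\lambda)=L_p(\kappa(\lambda))\quad\text{with equivalent norms.}
\end{equation}
We shall use two consequences: the sum is stable under multiplication by bounded measurable functions, and a sequence that converges in the sum has a subsequence that converges almost everywhere.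

For $y\geq0$ we have $\max(1,y)\le(1+y^{1/\alpha})^\alpha\le2^\alpha\max(1,y)$. The left inequality gives $\kappa(a)\le\min(1,a)$. The two inequalities show that $(1+y^{1/\alpha})^\alpha$ lies between $(1+y)/2$ and $2^\alpha(1+y)$, and the quotient $(a+ta)/(1+ta)$ lies between $a$ and $1$. Hence
\begin{equation}\label{eq:kbounds}
2^{-\alpha}\min(1,a)\le k_t(a)\le2\max(1,a),\qquad t\in[0,\infty].
\end{equation}
Finally, if a weight $w$ satisfies
\begin{equation}\label{eq:sandwich}
c\min(1,\lambda)\le w\le C\max(1,\lambda)\quad\text{a.e., with constants }c,C>0,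
\end{equation}
then $L_p\cap L_p(\lambda)\subset L_p(w)\subset L_p+L_p(\lambda)$ continuously: the first inclusion holds because $w\le C(1+\lambda)$, the second because of $w\ge c\,\kappa(\lambda)$ and \eqref{eq:sum}.

For a positive Radon measure $\varrho$ on $[0,\infty]$ put $H_\varrho(a)=\int k_t(a)\,d\varrho(t)$. By \eqref{eq:kbounds} and dominated convergence, $H_\varrho$ is finite and continuous on $(0,\infty)$. By Tonelli's theorem the $p$-th power of the right side of \eqref{eq:rep} equals $\int_XH_\varrho(\lambda)|f|^p\,d\mu$ for every measurable $f$. The next lemma turns the identity of norms \eqref{eq:rep} into an identity of weights.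

\begin{lemma}\label{lem:weight}
Let $(X,\mu)$ be $\sigma$-finite. Then \eqref{eq:rep} holds if and only if $h(\lambda)=H_\varrho(\lambda)$ almost everywhere. If \eqref{eq:rep} holds and $h$ is continuous, then $h=H_\varrho$ on $S$.
\end{lemma}

\begin{proof}
The a.e.\ identity gives \eqref{eq:rep} by the remark above. Conversely, assume \eqref{eq:rep}. By $\sigma$-finiteness $X$ is a countable union of sets $E_n$ of finite measure on each of which $\lambda$ and $h(\lambda)$ are bounded. For measurable $E\subset E_n$ the function $1_E$ lies in $L_p^*$, and \eqref{eq:rep} gives $\int_Eh(\lambda)\,d\mu=\int_EH_\varrho(\lambda)\,d\mu<\infty$. Taking for $E$ the parts of $E_n$ where $h(\lambda)>H_\varrho(\lambda)$ and where $h(\lambda)<H_\varrho(\lambda)$, we see that both are null. If $h$ is continuous and $h(a)\ne H_\varrho(a)$ for some $a\in S$, then $h\ne H_\varrho$ on an interval around $a$, whose preimage under $\lambda$ has positive measure; this contradicts the a.e.\ identity.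
\end{proof}

\begin{proposition}\label{prop:if}
Let $(X,\mu)$ be $\sigma$-finite with $\mu\ne0$. If \eqref{eq:rep} holds, then $L_p(h(\lambda))$ is exact.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:weight}, $h(\lambda)=H_\varrho(\lambda)$ a.e. As $h>0$ and $\mu\ne0$, we have $\varrho\ne0$, so \eqref{eq:kbounds} gives \eqref{eq:sandwich} for $w=h(\lambda)$ and the inclusions hold. Moreover \eqref{eq:rep} is valid for all measurable $f$, with values in $[0,\infty]$. Let $T$ be admissible and $f\in L_p^*$. For $0<t<\infty$ the integrand in \eqref{eq:rep} does not increase from $f$ to $Tf$, by \eqref{eq:Kmono}. At $t=0$ we have $\|Tf\|_1\le\|f\|_1$, because either $f\in L_p(\lambda)$ or the right side is infinite; the same holds for $\|\cdot\|_0$ at $t=\infty$. Integration against $\varrho$ gives $\|Tf\|_*\le\|f\|_*$.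
\end{proof}

\section{Splitting into several pieces}\label{sec:split}

\subsection{A construction of exact weights}

The following lemma extends \eqref{eq:Kmono}, which corresponds to $n=2$, $U=(1\ \ 0)$, $V=(0\ \ t^{1/p})$.

\begin{lemma}\label{lem:split}
Let $U,V$ be real matrices with $n$ columns and let $w$ be a weight on $X$ with $L_p(w)\subset L_p+L_p(\lambda)$. Suppose that for almost every $x$
\[
w(x)=\min_{\eta\in\Pi_n}\big(\|U\eta\|_{\ell_p}^p+\lambda(x)\|V\eta\|_{\ell_p}^p\big),
\]
the minimum being attained at $\eta=\zeta(x)$, where $\zeta:X\to\Pi_n$ is bounded and measurable. Then $\|Tf\|_{L_p(w)}\le\|f\|_{L_p(w)}$ for every admissible $T$ and every $f\in L_p(w)$.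
\end{lemma}

\begin{proof}
For almost every $x$ and all scalars $z_1,\dots,z_n$ with sum $z$, we have, with $\mathbf z=(z_1,\dots,z_n)$,
\begin{equation}\label{eq:pointwise}
w(x)|z|^p\le\sum_k|(U\mathbf z)_k|^p+\lambda(x)\sum_k|(V\mathbf z)_k|^p .
\end{equation}
Indeed, for $z=0$ there is nothing to prove. For $z\neq0$ the vector $\eta=\operatorname{Re}(\mathbf z/z)$ lies in $\Pi_n$, and since $U$ is real, $|(U\eta)_k|=|\operatorname{Re}(U\mathbf z/z)_k|\le|(U\mathbf z)_k|/|z|$; the same holds for $V$.

Split $f$ optimally at each point: $f_l=\zeta_lf$, so that $\sum_lf_l=f$. Each $f_l$ lies in $L_p+L_p(\lambda)$ because $\zeta_l$ is bounded, so $Tf_l$ is defined. Put $g_k=\sum_lU_{kl}f_l=(U\zeta)_kf$ and $g_k'=\sum_lV_{kl}f_l=(V\zeta)_kf$. Then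
\[
\sum_k\|g_k\|_0^p+\sum_k\|g'_k\|_1^p=\int_Xw|f|^p\,d\mu<\infty ,
\]
so $g_k\in L_p$ and $g_k'\in L_p(\lambda)$. By linearity $\sum_lTf_l=Tf$, $\sum_lU_{kl}Tf_l=Tg_k$ and $\sum_lV_{kl}Tf_l=Tg'_k$. Apply \eqref{eq:pointwise} with $z_l=Tf_l(x)$ and integrate:
\[
\|Tf\|_{L_p(w)}^p\le\sum_k\|Tg_k\|_0^p+\sum_k\|Tg_k'\|_1^p\le\sum_k\|g_k\|_0^p+\sum_k\|g'_k\|_1^p=\|f\|_{L_p(w)}^p.\qedhere
\]
\end{proof}

Part 1 of Theorem~\ref{thm:A} needs no restriction on the parameters.

\begin{proposition}\label{prop:A1}
Let $\varepsilon>0$, $\beta\in\mathbb R$, and let $h$ be given by \eqref{eq:hdef}. Then $h$ is continuous, and $L_p(h(\lambda))$ is exact for every measure space and every weight $\lambda$.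
\end{proposition}

\begin{proof}
Fix $\beta$ and let $G_{a,\varepsilon}(\zeta)$ be the function minimized in \eqref{eq:hdef}, allowing $\varepsilon\ge0$. It is strictly convex and tends to $\infty$ with $|\zeta|$, so it has a unique minimizer $\zeta(a,\varepsilon)$, and
\begin{equation}\label{eq:zbound}
|\zeta(a,\varepsilon)|^p\le\min G_{a,\varepsilon}\le G_{a,\varepsilon}(1)=1+\varepsilon|1+\beta|^p .
\end{equation}
The minimizer is continuous on $(0,\infty)\times[0,\infty)$. Indeed, if $(a_n,\varepsilon_n)\to(a,\varepsilon)$, the minimizers $\zeta_n$ are bounded by \eqref{eq:zbound}; passing to the limit in $G_{a_n,\varepsilon_n}(\zeta_n)\le G_{a_n,\varepsilon_n}(\eta)$ shows that every limit point minimizes $G_{a,\varepsilon}$, and so equals $\zeta(a,\varepsilon)$. Hence $h(a)=G_{a,\varepsilon}(\zeta(a,\varepsilon))$ is continuous.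

Now let $\varepsilon>0$. The number $c=\min_\zeta\big(|\zeta|^p+\varepsilon|1+\beta\zeta|^p\big)$ is positive because the two terms have no common zero, and $c\le h\le1+\varepsilon|1+\beta|^p$. So $L_p(h(\lambda))$ is $L_p$ with an equivalent norm, and the two inclusions hold. With $\eta=(\zeta,1-\zeta)\in\Pi_2$ we have $1+\beta\zeta=(1+\beta)\eta_1+\eta_2$. Thus $w=h(\lambda)$ has the form required in Lemma~\ref{lem:split}, where $U$ has the rows $(1,0)$ and $\varepsilon^{1/p}(1+\beta,1)$, $V$ has the row $(0,1)$, and the minimizer $\big(\zeta(\lambda,\varepsilon),1-\zeta(\lambda,\varepsilon)\big)$ is bounded and measurable.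
\end{proof}

Inequality \eqref{eq:pointwise} with $\mathbf z=(f',f-f')$, together with the choice $f'=\zeta(\lambda,\varepsilon)f$, shows that the norm in Theorem~\ref{thm:A} is
\[
\|f\|_*^p=\inf_{f'}\big(\|f'\|_0^p+\|f-f'\|_1^p+\varepsilon\|f+\beta f'\|_0^p\big).
\]

\subsection{An explicit counterexample for $p=3$}\label{sec:p3}

For $\beta=-1$ the last two terms of \eqref{eq:hdef} merge, and Lemma~\ref{lem:scalar} gives $h(a)=\kappa(a+\varepsilon)$. This is the weight of $K_p(1,\cdot)$ for the couple $(L_p,L_p(\lambda+\varepsilon))$: we have applied the $K_p$-construction twice, first to form the weight $\lambda+\varepsilon=k_0(\lambda)+\varepsilon k_\infty(\lambda)$ and then to the new couple. For $p=2$ the result is again of the conjectured form, since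
\[
\frac{a+\varepsilon}{1+\varepsilon+a}=\frac{\varepsilon}{1+\varepsilon}+\frac1{1+\varepsilon}\cdot\frac{a}{1+\varepsilon+a},
\]
and the last fraction is a positive multiple of $k_{1/(1+\varepsilon)}(a)$. For $p=3$ it is not, as we now show.

Let $p=3$, so that $\kappa(a)=a/(1+\sqrt a)^2$ and $\theta(a)=\sqrt a/(1+\sqrt a)$. Take
\[
(\lambda_1,\dots,\lambda_4)=\Big(\frac1{16},\frac49,\frac94,16\Big),\qquad\text{for which }\theta(\lambda_j)=\frac j5 ,
\]
and $x=(-26,57,-42,11)$. This vector satisfies
\begin{equation}\label{eq:xsums}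
\sum_jx_j=\sum_jx_jj^2=\sum_jx_jj^3=0,\qquad\sum_jx_jj=6 .
\end{equation}
We claim that $\sum_jx_jk_t(\lambda_j)\ge0$ for all $t\in[0,\infty]$, while $\sum_jx_j\kappa(\lambda_j+\varepsilon)<0$ for small $\varepsilon>0$. Integrating the first inequality against $\varrho$ gives $\sum_jx_jH_\varrho(\lambda_j)\ge0$, so the exact weight $\kappa(\lambda+\varepsilon)$ on four points equals no $H_\varrho(\lambda)$.

\emph{The functional $x$ is nonnegative on the curve.} At $t=\infty$ the sum is $\sum_jx_j=0$. For $t<\infty$ put $u=(\sqrt t-1)/5\ge-1/5$. Then $s(\lambda_j)+\sqrt t=5/j+5u$, and \eqref{eq:kshift} gives $k_t(\lambda_j)=\frac{1+t}{25}\,j^2(1+ju)^{-2}$. The products $\prod_{i\ne j}(1+iu)$ for $j=1,\dots,4$ are the cubics with coefficients $(1,9,26,24)$, $(1,8,19,12)$, $(1,7,14,8)$, $(1,6,11,6)$. The coefficients of their squares, next to the factors $x_jj^2$, are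
\[
\begin{array}{r|rrrrrrr}
x_jj^2&u^0&u^1&u^2&u^3&u^4&u^5&u^6\\\hline
-26&1&18&133&516&1108&1248&576\\
228&1&16&102&328&553&456&144\\
-378&1&14&77&212&308&224&64\\
176&1&12&58&144&193&132&36
\end{array}
\]
and the weighted column sums are $0,\,0,\,900,\,6576,\,14820,\,10080,\,0$. Hence
\[
\sum_j\frac{x_jj^2}{(1+ju)^2}=\frac{12u^2\,c(u)}{\prod_{i=1}^4(1+iu)^2},\qquad c(u)=75+548u+1235u^2+840u^3 .
\]
For $u\ge-1/5$ we have $c'(u)\ge548-2470/5>0$, and $c(-1/5)=202/25>0$. So the sum is nonnegative; it vanishes only at $u=0$, that is, at $t=1$, and there to the second order.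

\emph{The functional $x$ is negative at the weight.} Let $\Phi(\varepsilon)=\sum_jx_j\kappa(\lambda_j+\varepsilon)$. Then $\Phi(0)=\sum_jx_jj^2/25=0$. Since $\kappa'(a)=(1+\sqrt a)^{-3}=(1-\theta(a))^3$, the relations \eqref{eq:xsums} leave only the linear term of the cube:
\[
\Phi'(0)=\sum_jx_j\Big(1-\frac j5\Big)^3=-\frac35\sum_jx_jj=-\frac{18}5<0 .
\]
An explicit range is $0<\varepsilon\le7/144$. There $\sqrt{\lambda_1+\varepsilon}\le1/3$ and $\sqrt{\lambda_3+\varepsilon}<8/5$, and $\kappa'$ is decreasing, so
\[
\Phi'(\varepsilon)\le57\cdot\frac{27}{125}+\frac{11}{125}-26\cdot\frac{27}{64}-42\cdot\frac{125}{2197}<12.4-10.9-2.3<0 .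
\]

The mechanism is visible in \eqref{eq:xsums}. The functional $x$ annihilates $1$, $\theta^{p-1}$ and $\theta^p$, which makes it touch the curve $t\mapsto k_t$ at $t=\infty$ and, tangentially, at $t=1$. It does not annihilate $\theta$, and $\theta$ is what the extra term contributes. For $p=2$ the functions $\theta$ and $\theta^{p-1}$ coincide.

\section{Four points: proof of Theorem~\ref{thm:A}}\label{sec:four}

For general $p$ the sign of $x$ on the curve cannot be read off from a polynomial, and $(1+\beta\theta)^p$ has no finite expansion. We replace the first computation by a count of zeros, and we take $\beta$ small so that only the first-order term in $\beta$ matters.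

\begin{lemma}\label{lem:zeros}
\begin{enumerate}
\item[(a)] A nontrivial real linear combination of $n$ distinct real powers $y^{e_1},\dots,y^{e_n}$ has at most $n-1$ zeros in $(0,\infty)$.
\item[(b)] Let $\gamma>0$ and let $\sigma_1,\dots,\sigma_n>0$ be distinct. A nontrivial real linear combination of the functions $(\sigma_j+\tau)^{-\gamma}$ has at most $n-1$ zeros in $[0,\infty)$, counted with multiplicity.
\end{enumerate}
\end{lemma}

\begin{proof}
Both parts are proved by induction on $n$, for all values of the parameters at once; for $n=1$ there are no zeros. We use Rolle's theorem in the form: if a function has at least $n$ zeros in an interval, then its derivative has at least $n-1$, and this remains true when multiplicities are counted.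

(a) Divide by $y^{e_n}$ and differentiate. The result is a combination of the $n-1$ distinct powers $y^{e_j-e_n-1}$, $j<n$, whose coefficients are the old ones times $e_j-e_n\ne0$. If it is trivial, the original function is a nonzero multiple of $y^{e_n}$ and has no zeros. Otherwise it has at most $n-2$ zeros, and the original function at most $n-1$.

(b) Multiply by the positive function $(\sigma_n+\tau)^\gamma$ and differentiate, using
\begin{equation}\label{eq:ratio}
\frac{d}{d\tau}\Big(\frac{\sigma_n+\tau}{\sigma_j+\tau}\Big)^\gamma=\gamma(\sigma_j-\sigma_n)(\sigma_n+\tau)^{\gamma-1}(\sigma_j+\tau)^{-\gamma-1}.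
\end{equation}
The derivative is a positive function times a combination of the $n-1$ functions $(\sigma_j+\tau)^{-\gamma-1}$, $j<n$, with the old coefficients multiplied by $\sigma_j-\sigma_n\neq0$. The conclusion follows as in (a).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Part 1 is Proposition~\ref{prop:A1}. For part 2 put $s_j=s(\lambda_j)$ and $\theta_j=\theta(\lambda_j)=1/(1+s_j)$; both families consist of distinct numbers. Write $h_\varepsilon$ for the function \eqref{eq:hdef}. We look for $x\in\mathbb R^4$ with $\sum_jx_jk_t(\lambda_j)\ge0$ for all $t\in[0,\infty]$ and $\sum_jx_jh_\varepsilon(\lambda_j)<0$.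

\emph{Choice of $x$.} For $\varepsilon=0$ we have $h_0=\kappa=k_1/2$, a point of the curve. To separate $h_\varepsilon$ from the curve for small $\varepsilon$, the functional $x$ should vanish at $k_1$, and as $t=1$ is then an interior minimum of $t\mapsto\sum_jx_jk_t(\lambda_j)$, it must vanish there to the second order. These are two conditions. The perturbation will turn out to move $h_0$ in the direction $(1+\beta\theta_j)^p$, which for $\beta=0$ is $k_\infty$. If $x$ vanishes at $k_\infty$ as well, the sign of $x$ on this direction can be controlled by the sign of $\beta$. Three homogeneous conditions have a nontrivial solution in four unknowns: choose $x\ne0$ with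
\begin{equation}\label{eq:three}
\sum_jx_j=0,\qquad\sum_jx_j\theta_j^{p-1}=0,\qquad\sum_jx_j\theta_j^p=0 .
\end{equation}

\emph{Step 1: $\sum_jx_j\theta_j\ne0$.} Otherwise $\sum_jx_j\theta_j^e=0$ for $e\in\{0,1,p-1,p\}$. These four exponents are distinct because $p>1$ and $p\neq2$; this is the only place where $p\ne2$ is used. The $4\times4$ matrix $(\theta_j^e)$ would be singular, so some nontrivial combination of the four powers $y^e$ would vanish at $\theta_1,\dots,\theta_4$, contrary to Lemma~\ref{lem:zeros}(a).

\emph{Step 2: after replacing $x$ by $-x$ if necessary, $\sum_jx_jk_t(\lambda_j)\ge0$ for all $t\in[0,\infty]$.} At $t=\infty$ the sum is $\sum_jx_j=0$. For $t<\infty$ it equals $(1+t)Y(\tau)$ by \eqref{eq:kshift}, where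
\[
Y(\tau)=\sum_jx_j(s_j+\tau)^{-\alpha},\qquad\tau\ge0 .
\]
We show that $Y$ does not change sign. Since $s_j+1=1/\theta_j$, conditions \eqref{eq:three} give $Y(1)=\sum_jx_j\theta_j^{p-1}=0$ and $Y'(1)=-\alpha\sum_jx_j\theta_j^p=0$, so $\tau=1$ is a zero of multiplicity at least $2$. Lemma~\ref{lem:zeros}(b) allows three zeros, which leaves room for a sign change. The condition $\sum_jx_j=0$ uses up the third zero at infinity, as follows. Let $W(\tau)=(s_4+\tau)^\alpha Y(\tau)$. It has the same zeros as $Y$, it tends to $\sum_jx_j=0$ as $\tau\to\infty$, and by \eqref{eq:ratio}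
\[
W'(\tau)=\alpha(s_4+\tau)^{\alpha-1}\sum_{j\le3}x_j(s_j-s_4)(s_j+\tau)^{-\alpha-1}.
\]
The last combination is nontrivial, for $x_1=x_2=x_3=0$ would force $x_4=0$. By Lemma~\ref{lem:zeros}(b), $W'$ has at most two zeros in $[0,\infty)$. Let $\tau_1<\dots<\tau_r$ be the zeros of $W$, with multiplicities $m_1,\dots,m_r$. Then $W'$ has a zero of multiplicity $m_i-1$ at $\tau_i$, a zero in each of the $r-1$ intervals $(\tau_i,\tau_{i+1})$, and a zero in $(\tau_r,\infty)$, where $W$ has an extremum because it vanishes at $\tau_r$ and tends to $0$ at infinity. The total is $\sum_im_i$, so $\sum_im_i\le2$. Hence $\tau=1$ is the only zero of $Y$ in $[0,\infty)$, its multiplicity is exactly $2$, and $Y$ has the same sign on both sides of it.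

\emph{Step 3: choice of $\beta$ and $\varepsilon$.} Fix $\beta\in(-1,1)$, so that $1+\beta\theta_j>0$. By Lemma~\ref{lem:scalar}, for $a=\lambda_j$ the first two terms of \eqref{eq:hdef} have the minimum $\theta_j^{p-1}$, attained at $\theta_j$. Let $\zeta_\varepsilon=\zeta(\lambda_j,\varepsilon)$ be the minimizer from the proof of Proposition~\ref{prop:A1}; it tends to $\theta_j$ as $\varepsilon\downarrow0$. Bounding the first two terms from below at $\zeta_\varepsilon$, and inserting $\theta_j$ as a competitor, we get
\[
\theta_j^{p-1}+\varepsilon|1+\beta\zeta_\varepsilon|^p\le h_\varepsilon(\lambda_j)\le\theta_j^{p-1}+\varepsilon(1+\beta\theta_j)^p .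
\]
Thus $h_\varepsilon(\lambda_j)=\theta_j^{p-1}+\varepsilon(1+\beta\theta_j)^p+o(\varepsilon)$, and by the second condition in \eqref{eq:three}
\[
\lim_{\varepsilon\downarrow0}\frac1\varepsilon\sum_jx_jh_\varepsilon(\lambda_j)=P(\beta),\qquad P(\beta)=\sum_jx_j(1+\beta\theta_j)^p .
\]
Here $P(0)=\sum_jx_j=0$ and $P'(0)=p\sum_jx_j\theta_j\ne0$ by Step 1. Choose a small $\beta$, of sign opposite to that of $P'(0)$, with $P(\beta)<0$, and then $\varepsilon>0$ so small that $\sum_jx_jh_\varepsilon(\lambda_j)<0$. By Step 2 every $\varrho\geq0$ satisfies $\sum_jx_jH_\varrho(\lambda_j)\ge0$. This proves part 2.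

\emph{Failure of the conjecture.} Let $(X,\mu)$ be $\sigma$-finite and let $\lambda_1,\dots,\lambda_4$ be distinct points of $S$; the four-point space is a special case. The space $L_p(h(\lambda))$ is exact by part 1. If \eqref{eq:rep} held, then $h=H_\varrho$ on $S$ by Lemma~\ref{lem:weight}, as $h$ is continuous. This contradicts part 2.
\end{proof}

\section{Exact weights on a finite set: proof of Theorem~\ref{thm:B}}\label{sec:finite}

The definition of $\mathfrak E(F)$ involves all common contractions of two norms, a set that is hard to describe. We replace it by the contractions of the form $e^{\sigma B}$, $\sigma\ge0$. That $e^{\sigma B}$ is contractive is a family of linear inequalities in $B$, so exactness implies that one linear inequality follows from a family of others, and the separation theorem converts this into the identity (ii). We use that theorem in the following form: if $\mathcal C$ is a closed convex cone in a finite-dimensional Euclidean space and $y\notin\mathcal C$, then there is $x$ with $\langle x,y\rangle<0$ and $\langle x,c\rangle\ge0$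 for all $c\in\mathcal C$.

\begin{proof}[(i)$\Rightarrow$(ii)]
Pair $N\times N$ matrices by $\langle M,B\rangle=\sum_{ij}M_{ij}B_{ij}$. Let $\Lambda=\operatorname{diag}(a_i)$ and, for $u\in\mathbb R^N$, let $M_u=(\varphi(u_i)u_j)_{ij}$. Then
\[
\langle M_u,B\rangle=\sum_i\varphi(u_i)(Bu)_i,\qquad\langle\Lambda M_u,B\rangle=\sum_ia_i\varphi(u_i)(Bu)_i,\qquad M_{cu}=|c|^pM_u .
\]
Let $\mathcal C$ be the convex cone generated by the matrices $M_u$ and $\Lambda M_u$ with $u$ on the Euclidean unit sphere, and let $h\otimes\mathbf 1$ be the matrix with $(i,j)$ entry $h_i$. Condition (ii) says that $h\otimes\mathbf1=\sum_kM_{u_k}+\sum_k\Lambda M_{v_k}$. Since positive coefficients can be absorbed into the vectors by $M_{cu}=|c|^pM_u$, it suffices to prove $h\otimes\mathbf1\in\mathcal C$.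

The cone $\mathcal C$ is closed. Its generators form a compact set, because $\varphi$ is continuous (here $p>1$ is used), and their traces $\sum_i|u_i|^p$ and $\sum_ia_i|u_i|^p$ are positive. So their convex hull $D$ is compact and the trace is at least some $\tau_0>0$ on it. If $c_nd_n$ converges, with $c_n\ge0$ and $d_n\in D$, then $c_n\tau_0\le\operatorname{tr}(c_nd_n)$ is bounded, and along a subsequence $c_n\to c$, $d_n\to d\in D$.

Suppose $h\otimes\mathbf1\notin\mathcal C$. Then there is $B$ with $\langle h\otimes\mathbf1,B\rangle=\sum_ih_i(B\mathbf1)_i>0$ and $\langle M_u,B\rangle\le0$, $\langle\Lambda M_u,B\rangle\le0$ for all $u\in\mathbb R^N$. For $w\in(0,\infty)^N$, $u\in\mathbb R^N$ and $v=e^{\sigma B}u$,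
\begin{equation}\label{eq:semigroup}
\frac{d}{d\sigma}\sum_iw_i|(e^{\sigma B}u)_i|^p=p\sum_iw_i\varphi(v_i)(Bv)_i .
\end{equation}
For $w=\mathbf1$ and $w=a$ the right side is nonpositive, so $e^{\sigma B}$ is a contraction on $\ell_p^N$ and on $\ell_p^N(a)$ for $\sigma\ge0$. By (i) it is a contraction on $\ell_p^N(h)$. Then $\sigma\mapsto\sum_ih_i|(e^{\sigma B}\mathbf1)_i|^p$ does not exceed its value at $0$ for $\sigma\ge0$, and \eqref{eq:semigroup} at $\sigma=0$ gives $\sum_ih_i(B\mathbf1)_i\le0$, a contradiction.
\end{proof}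

\begin{proof}[(ii)$\Rightarrow$(iii)]
Condition (ii) is the Lagrange condition for the minimum in (iii) to be attained at $e_i$. Let $U$ and $V$ have the rows $u_k$ and $v_k$, and let $Z_i(\zeta)=\|U\zeta\|_{\ell_p}^p+a_i\|V\zeta\|_{\ell_p}^p$, a convex $C^1$ function on $\mathbb R^N$. Since $(Ue_i)_k=u_k(i)$ and $(Ve_i)_k=v_k(i)$, the case $j=i$ of (ii) gives $Z_i(e_i)=h_i$, and
\[
\partial_jZ_i(e_i)=p\sum_k\varphi(u_k(i))u_k(j)+pa_i\sum_k\varphi(v_k(i))v_k(j)=ph_i\qquad\text{for all }j.
\]
A convex function lies above its tangent plane, so for $\zeta\in\Pi_N$ we get $Z_i(\zeta)\ge h_i+ph_i\,\mathbf1\cdot(\zeta-e_i)=h_i$.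
\end{proof}

\begin{proof}[(iii)$\Rightarrow$(iv)]
The weights $1$, $\lambda$, $h(\lambda)$ take finitely many values a.e., so the three spaces coincide with equivalent norms and the inclusions hold. Let $\zeta^{(i)}$ be a minimizer in (iii) and apply Lemma~\ref{lem:split} with $w=h(\lambda)$ and $\zeta=\zeta^{(i)}$ on $\{\lambda=a_i\}$.
\end{proof}

\begin{proof}[(iv)$\Rightarrow$(i)]
Take $X=\{1,\dots,N\}$ with counting measure and $\lambda(i)=a_i$. For real scalars, exactness of $L_p(h(\lambda))$ is (i). For complex scalars we must know that a real matrix $T$ which is a contraction on $\ell_p^N(w)$ is also a contraction on $\mathbb C^N$ with the same norm; applied to $w=\mathbf1$ and $w=a$, this makes $T$ admissible. There is a constant $C_p>0$ with $|z|^p=C_p\int_0^{2\pi}|\operatorname{Re}(e^{i\omega}z)|^p\,d\omega$ for $z\in\mathbb C$, because the integral is invariant under rotations of $z$ and homogeneous of degree $p$. Since $\operatorname{Re}(e^{i\omega}Tz)=T\operatorname{Re}(e^{i\omega}z)$ for $z\in\mathbb C^N$, integrating the real inequality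 over $\omega$ gives the complex one.
\end{proof}

\section{General weights: proof of Theorem~\ref{thm:C}}\label{sec:general}

From now on $(X,\mu)$ is $\sigma$-finite and $\mu\ne0$, so $S\ne\emptyset$ and every set of positive measure contains a set of finite positive measure. A general $\lambda$ may take no value on a set of positive measure, and $h$ is only Borel, so the values $h(a)$, $a\in S$, have no meaning a priori. Both difficulties are met by working on sets where $\lambda$ is constant up to a factor $1+\delta$. For $b>0$ and $\delta>0$ put $I_\delta(b)=(b/(1+\delta),\,b(1+\delta))$, and for $0<\mu(E)<\infty$ let $A(E)=\mu(E)^{-1}\int_Eh(\lambda)\,d\mu$ be the average of the weight over $E$. The next lemma transplants a matrix to $X$.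

\begin{lemma}\label{lem:transfer}
Let $L_p(h(\lambda))$ be exact. Let $a\in(0,\infty)^N$, let $E_1,\dots,E_N$ be disjoint and $E_1',\dots,E_N'$ be disjoint, all of finite positive measure, with $E_j\cup E_j'\subset\lambda^{-1}I_\delta(a_j)$. If the real matrix $T$ is a contraction on $\ell_p^N$ and on $\ell_p^N(a)$, then all the averages are finite and
\begin{equation}\label{eq:transfer}
\sum_iA(E_i')|(Tc)_i|^p\le(1+\delta)^2\sum_jA(E_j)|c_j|^p,\qquad c\in\mathbb R^N .
\end{equation}
\end{lemma}

\begin{proof}
Let $e_j=\mu(E_j)^{-1/p}1_{E_j}$ and $e_j'=\mu(E_j')^{-1/p}1_{E_j'}$. These functions lie in $L_p\cap L_p(\lambda)\subset L_p(h(\lambda))$, so $A(E_j)=\|e_j\|_*^p$ and $A(E_j')=\|e_j'\|_*^p$ are finite. Let $\ell_j(f)=\mu(E_j)^{-1/p'}\int_{E_j}f\,d\mu$. H\"older's inequality gives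
\[
|\ell_j(f)|^p\le\int_{E_j}|f|^p\,d\mu\le\frac{1+\delta}{a_j}\int_{E_j}|f|^p\lambda\,d\mu ,
\]
so $\ell_j$ is defined on $L_p+L_p(\lambda)$. Also $\ell_j(e_i)=\delta_{ij}$. Put $\ell=(\ell_1,\dots,\ell_N)$ and $\hat Tf=\sum_i(T\ell(f))_i\,e_i'$. For complex scalars $T$ is contractive on complex vectors, as shown at the end of Section~\ref{sec:finite}. By the disjointness of each family,
\[
\|\hat Tf\|_0^p=\sum_i|(T\ell(f))_i|^p\le\sum_j|\ell_j(f)|^p\le\|f\|_0^p,
\]
and, since $\|e_i'\|_1^p\le(1+\delta)a_i$,
\[
\|\hat Tf\|_1^p\le(1+\delta)\sum_ia_i|(T\ell(f))_i|^p\le(1+\delta)\sum_ja_j|\ell_j(f)|^p\le(1+\delta)^2\|f\|_1^p .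
\]
So $(1+\delta)^{-2/p}\hat T$ is admissible, hence a contraction for $\|\cdot\|_*$. Apply it to $f=\sum_jc_je_j$, for which $\ell(f)=c$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}, necessity]
Let $L_p(h(\lambda))$ be exact. For an interval $J$ with $\mu(\lambda^{-1}J)>0$ let $m(J)$ and $M(J)$ be the essential infimum and supremum of $h(\lambda)$ on $\lambda^{-1}J$. Since $0<h<\infty$, we have $m(J)<\infty$ and $M(J)>0$.

\emph{Small oscillation.} Let $J=I_\delta(b)$ with $\mu(\lambda^{-1}J)>0$, and let $c>m(J)$ and $c'<M(J)$. The parts of $\lambda^{-1}J$ where $h(\lambda)<c$ and where $h(\lambda)>c'$ have positive measure; choose in them sets $E$ and $E'$ of finite positive measure. Lemma~\ref{lem:transfer} with $N=1$ and $T=1$ gives $c'\le A(E')\le(1+\delta)^2A(E)\le(1+\delta)^2c$. Hence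
\begin{equation}\label{eq:osc}
0<M(I_\delta(b))\le(1+\delta)^2m(I_\delta(b))<\infty .
\end{equation}

\emph{Definition of $\tilde h$.} Let $a\in S$. As $\delta\downarrow0$, $m(I_\delta(a))$ increases and $M(I_\delta(a))$ decreases, and by \eqref{eq:osc} they have a common limit $\tilde h(a)\in(0,\infty)$.

\emph{The identity $h(\lambda)=\tilde h(\lambda)$ a.e.} Fix $\delta$. The intervals $J_n=I_\delta((1+\delta)^n)$, $n\in\mathbb Z$, cover $(0,\infty)$. Let $\mu(\lambda^{-1}J_n)>0$. For almost every $x\in\lambda^{-1}J_n$ we have $h(\lambda(x))\in[m(J_n),M(J_n)]$ and $\lambda(x)\in S$. For $a\in S\cap J_n$ we have $I_\eta(a)\subset J_n$ for small $\eta$, so $\tilde h(a)\in[m(J_n),M(J_n)]$ too. By \eqref{eq:osc} the ratio $h(\lambda)/\tilde h(\lambda)$ lies in $[(1+\delta)^{-2},(1+\delta)^2]$ outside a null set. Let $\delta$ run through $1,1/2,1/3,\dots$.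

\emph{Finite subsets.} Let $F=\{a_1,\dots,a_N\}\subset S$ and let $T$ be a contraction on $\ell_p^N$ and $\ell_p^N(a)$. For small $\delta$ the intervals $I_\delta(a_j)$ are disjoint. Choose $E_j=E_j'\subset\lambda^{-1}I_\delta(a_j)$ of finite positive measure. Then $A(E_j)$ lies between $m(I_\delta(a_j))$ and $M(I_\delta(a_j))$, so it tends to $\tilde h(a_j)$ as $\delta\downarrow0$, and \eqref{eq:transfer} shows in the limit that $T$ is a contraction on $\ell_p^N(\tilde h|_F)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}, sufficiency]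
Let $\tilde h$ be as in the theorem. Inequality \eqref{eq:twopoint} for two-point sets gives
\begin{equation}\label{eq:quasi}
\tilde h(a)\le\max(1,a/b)\,\tilde h(b),\qquad a,b\in S .
\end{equation}
With a fixed $a_0\in S$ this yields $\tilde h(a_0)\min(1,a/a_0)\le\tilde h(a)\le\tilde h(a_0)\max(1,a/a_0)$ on $S$, hence \eqref{eq:sandwich} for $w=h(\lambda)$, hence the inclusions.

Let $T$ be admissible. We approximate $\lambda$ by a weight with finitely many values, which is possible only where $\lambda$ is bounded away from $0$ and $\infty$. So first let $f\in L_p(h(\lambda))$ vanish outside $\{1/R\le\lambda\le R\}$. Fix $\delta>0$ and let $X_n=\lambda^{-1}[(1+\delta)^n,(1+\delta)^{n+1})$, $n\in\mathbb Z$. Discard the $X_n$ of measure zero. For the others, since $\lambda\in S$ a.e., there is $a_n\in S\cap[(1+\delta)^n,(1+\delta)^{n+1})$; put $\lambda'=a_n$ on $X_n$. Then $\lambda'/\lambda\in[(1+\delta)^{-1},1+\delta]$ a.e., and by \eqref{eq:quasi} the same holds for $\tilde h(\lambda')/\tilde h(\lambda)$.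

Let $\Omega_M=\bigcup_{|n|\le M}X_n$, with $M$ so large that $f$ vanishes a.e.\ outside $\Omega_M$. On $\Omega_M$ the weight $\lambda'$ takes finitely many values, each on a set of positive measure, and they form a finite set $F\subset S$. Regard functions on $\Omega_M$ as functions on $X$ that vanish elsewhere. For $g\in L_p(\Omega_M)=L_p(\Omega_M,\lambda'\,d\mu)$ we have $\|1_{\Omega_M}Tg\|_0\le\|g\|_0$ and
\[
\int_{\Omega_M}|Tg|^p\lambda'\,d\mu\le(1+\delta)\|Tg\|_1^p\le(1+\delta)\|g\|_1^p\le(1+\delta)^2\int_{\Omega_M}|g|^p\lambda'\,d\mu .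
\]
So $(1+\delta)^{-2/p}1_{\Omega_M}T$ is admissible for the couple defined by $(\Omega_M,\mu,\lambda')$. Since $\tilde h|_F\in\mathfrak E(F)$, the implication (i)$\Rightarrow$(iv) of Theorem~\ref{thm:B} gives $\int_{\Omega_M}\tilde h(\lambda')|Tf|^p\,d\mu\le(1+\delta)^2\int\tilde h(\lambda')|f|^p\,d\mu$. Replacing $\lambda'$ by $\lambda$ costs a factor $1+\delta$ on each side:
\[
\int_{\Omega_M}h(\lambda)|Tf|^p\,d\mu\le(1+\delta)^4\|f\|_*^p .
\]
Let $M\to\infty$ (monotone convergence) and then $\delta\to0$ to get $\|Tf\|_*\le\|f\|_*$.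

For general $f\in L_p(h(\lambda))$ put $f_R=f1_{\{1/R\le\lambda\le R\}}$, $R=1,2,\dots$. By dominated convergence $f_R\to f$ in $L_p(h(\lambda))$, hence in $L_p+L_p(\lambda)$. By \eqref{eq:Kmono} with $t=1$, $Tf_R\to Tf$ in $L_p+L_p(\lambda)$, hence almost everywhere along a subsequence. Fatou's lemma gives $\|Tf\|_*\le\liminf\|Tf_R\|_*\le\|f\|_*$.
\end{proof}

\begin{remark}
In Theorem~\ref{thm:B}(iv) it is enough to have exactness for one space and weight of the kind described. For such a weight $S=F$, and the function $\tilde h$ of Theorem~\ref{thm:C} equals $h$ on $F$ because each value is taken on a set of positive measure; so $h\in\mathfrak E(F)$.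
\end{remark}

\section{Where the conjecture holds: proof of Theorem~\ref{thm:D}}\label{sec:valid}

By Theorem~\ref{thm:C} the question is whether $\mathfrak E(F)\subset\mathcal K(F)$ for the finite subsets $F$ of $S$. We prove this for $|F|\le3$ and for $p=2$, and then glue the measures obtained for different $F$ by compactness. Recall that, by the Riesz representation theorem and the Banach--Alaoglu theorem, the set $\mathcal M_r$ of positive Radon measures on $[0,\infty]$ of mass at most $r$ is compact in the weak-$*$ topology of the dual of $C[0,\infty]$. The maps $\varrho\mapsto H_\varrho(a)$ are weak-$*$ continuous because $t\mapsto k_t(a)$ is continuous on $[0,\infty]$. By \eqref{eq:kbounds}, for each $a>0$,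
\begin{equation}\label{eq:mass}
\varrho([0,\infty])\le2^\alpha H_\varrho(a)/\min(1,a).
\end{equation}
It follows that the convex cone $\mathcal K(F)\cup\{0\}$ is closed: by \eqref{eq:mass} a convergent sequence in it lies in the image of some $\mathcal M_r$ under $\varrho\mapsto(H_\varrho(a_i))_i$, and this image is compact.

\subsection{Three points}

\begin{lemma}\label{lem:three}
If $|F|\le3$, then $\mathfrak E(F)\subset\mathcal K(F)$ for every $p$.
\end{lemma}

\begin{proof}
Suppose $h\in\mathfrak E(F)\setminus\mathcal K(F)$. By separation there is $x\in\mathbb R^N$ with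
\begin{equation}\label{eq:sep}
\sum_jx_jk_t(a_j)\ge0\quad\text{for all }t\in[0,\infty],\qquad\sum_jx_jh_j<0 .
\end{equation}
Let $J_+=\{j:x_j>0\}$ and $J_-=\{j:x_j<0\}$. The set $J_-$ is nonempty because $\sum_jx_jh_j<0$, and then $J_+$ is nonempty because $\sum_jx_j\geq0$. We look for a common contraction $T$ of $\ell_p^N$ and $\ell_p^N(a)$ that maps $\sum_{J_+}x_j^{1/p}e_j$ to a vector whose coordinates in $J_-$ are at least $|x_j|^{1/p}$. Its contractivity on $\ell_p^N(h)$ then gives $\sum_{J_-}h_j|x_j|\le\sum_{J_+}h_jx_j$, contradicting \eqref{eq:sep}. Since $N\le3$, one of the sets $J_\pm$ is a singleton, and $T$ can be taken of rank one.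

\emph{Case $J_+=\{i\}$.} Spread the $i$-th coordinate: let $Te_i=\sum_{j\in J_-}(|x_j|/x_i)^{1/p}e_j$ and $Te_l=0$ for $l\neq i$. This $T$ is a contraction on $\ell_p^N(w)$ exactly when $\sum_{J_-}w_j|x_j|\le w_ix_i$. For $w=\mathbf1$ and $w=a$ this is \eqref{eq:sep} at $t=\infty$ and $t=0$, and $T$ maps $x_i^{1/p}e_i$ to $\sum_{J_-}|x_j|^{1/p}e_j$.

\emph{Case $J_-=\{m\}$.} Now we gather: $Tu=\big(\sum_{i\in J_+}b_iu_i\big)e_m$ with $b_i>0$ to be chosen. All sums below run over $i\in J_+$, and $s_i=s(a_i)$. By H\"older's inequality,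
\[
w_m\Big|\sum b_iu_i\Big|^p\le w_m\Big(\sum b_i^{p'}w_i^{-p'/p}\Big)^{p/p'}\sum w_i|u_i|^p .
\]
As $p'/p=1/\alpha$, we have $a_i^{-p'/p}=s_i$, so $T$ is a contraction on $\ell_p^N$ and on $\ell_p^N(a)$ if
\begin{equation}\label{eq:constraints}
\sum b_i^{p'}\le1,\qquad\sum b_i^{p'}s_i\le s_m .
\end{equation}
Subject to these two constraints we need $\sum b_ix_i^{1/p}\ge|x_m|^{1/p}$. The plan is that of Lagrange multipliers. For $q\in[0,1/s_m]$, adding $1-qs_m$ times the first constraint to $q$ times the second gives the single constraint $\sum b_i^{p'}\ell_i(q)\le1$, where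
\[
\ell_i(q)=1+q(s_i-s_m)
\]
is positive on $[0,1/s_m]$, being affine with endpoint values $1$ and $s_i/s_m$. These are the quantities that appear in \eqref{eq:sep}. For $q=1/(s_m+\tau)$ we have $\ell_i(q)=(s_i+\tau)/(s_m+\tau)$, and $q$ runs through $(0,1/s_m]$ as $\tau$ runs through $[0,\infty)$. So by \eqref{eq:kshift}, with $q=0$ corresponding to $t=\infty$, the first part of \eqref{eq:sep} says
\[
\psi(q):=\sum x_i\ell_i(q)^{-(p-1)}\ge|x_m|\qquad\text{on }[0,1/s_m].
\]
Let $q$ be a minimizer of $\psi$ on this interval, put $\Psi=\psi(q)$ and $\ell_i=\ell_i(q)$, and define $b_i>0$ by $b_i^{p'}=x_i\ell_i^{-p}/\Psi$. Then $\sum b_i^{p'}\ell_i=1$ and, since $p/p'=p-1$,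
\[
\sum b_ix_i^{1/p}=\Psi^{-1/p'}\sum x_i\ell_i^{-(p-1)}=\Psi^{1/p}\ge|x_m|^{1/p}.
\]
It remains to verify \eqref{eq:constraints}, and here the minimality of $q$ enters. Put $\Gamma=\sum b_i^{p'}(s_i-s_m)$, so that $\psi'(q)=-(p-1)\Psi\,\Gamma$. From $\sum b_i^{p'}\ell_i=1$ we get
\[
\sum b_i^{p'}=1-q\Gamma,\qquad\sum b_i^{p'}s_i=\Gamma+s_m(1-q\Gamma)=s_m+(1-qs_m)\Gamma .
\]
Thus \eqref{eq:constraints} means $q\Gamma\ge0$ and $(1-qs_m)\Gamma\le0$. If $q$ is an interior point, then $\psi'(q)=0$ and $\Gamma=0$. If $q=0$, then $\psi'(q)\ge0$, so $\Gamma\le0$, and $q\Gamma=0$. If $q=1/s_m$, then $\psi'(q)\le0$, so $\Gamma\ge0$, and $(1-qs_m)\Gamma=0$. In each case both inequalities hold.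
\end{proof}

The hypothesis $N\le3$ was used only to find a singleton among $J_+$ and $J_-$. A vector $x\in\mathbb R^4$ that satisfies \eqref{eq:sep} for some $h\in\mathfrak E(F)$ must therefore have two positive and two negative entries, as in Section~\ref{sec:p3}.

\subsection{The case $p=2$}

The next lemma is contained in Donoghue's theorem \cite{Donoghue}; we derive it from Theorem~\ref{thm:B}. For $p=2$ we have $k_t(a)=(1+t)a/(1+ta)$, so $k_{1/z}(a)=(1+z)\,a/(a+z)$ for $z>0$.

\begin{lemma}\label{lem:hilbert}
If $p=2$, then $\mathfrak E(F)\subset\mathcal K(F)$ for every finite $F$.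
\end{lemma}

\begin{proof}
Let $h\in\mathfrak E(F)$. By Theorem~\ref{thm:B}(iii), $h_i=\min_{\zeta\in\Pi_N}\big(\langle A\zeta,\zeta\rangle+a_i\langle Q\zeta,\zeta\rangle\big)$ with the positive semidefinite matrices $A=U^TU$ and $Q=V^TV$. To diagonalize them together we make them definite. Let $h_i^\eta$ be the minimum for $A+\eta I$ and $Q+\eta I$, $\eta>0$. If $\zeta^{(i)}$ is a minimizer for $h_i$, then $h_i\le h_i^\eta\le h_i+\eta(1+a_i)|\zeta^{(i)}|^2$, so $h^\eta\to h$. Since $\mathcal K(F)\cup\{0\}$ is closed and $h\ne0$, it suffices to treat positive definite $A$ and $Q$.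

Then there is an invertible change of variables $\zeta=C\xi$ with $\langle Q\zeta,\zeta\rangle=\sum_l\xi_l^2$ and $\langle A\zeta,\zeta\rangle=\sum_l\omega_l\xi_l^2$, $\omega_l>0$ (diagonalize $Q^{-1/2}AQ^{-1/2}$ orthogonally). The constraint becomes $\sum_lc_l\xi_l=1$ with $c=C^T\mathbf1\neq0$. By the Cauchy--Schwarz inequality, $1\le\big(\sum_lc_l^2/d_l\big)\big(\sum_ld_l\xi_l^2\big)$ for $d_l>0$, with equality when $\xi_l$ is proportional to $c_l/d_l$. With $d_l=\omega_l+a_i$ this gives
\[
h_i=\frac1{R(a_i)},\qquad R(a)=\sum_l\frac{c_l^2}{a+\omega_l}=\sum_{r=1}^m\frac{\rho_r}{a+w_r},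
\]
where $w_1,\dots,w_m$ are the distinct values among the $\omega_l$ with $c_l\neq0$, $m\ge1$, and $\rho_r>0$.

We expand $1/R$ in partial fractions. On the real line $R'<0$ away from the poles, and between two consecutive poles $R$ decreases from $+\infty$ to $-\infty$. This gives $m-1$ zeros $-z_1,\dots,-z_{m-1}<0$. Over the denominator $\prod_r(a+w_r)$ the numerator of $R$ has degree $m-1$ and leading coefficient $\sum_r\rho_r$, so these are all the zeros and they are simple. Hence
\[
\frac1{R(a)}=Da+D'-\sum_{r=1}^{m-1}\frac{\gamma_r}{a+z_r},\qquad D=\frac1{\sum_r\rho_r}>0,\qquad\gamma_r=-\frac1{R'(-z_r)}>0,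
\]
with a real constant $D'$. Subtracting the same identity at $a=0$ eliminates $D'$:
\[
\frac1{R(a)}=Da+\frac1{R(0)}+\sum_{r=1}^{m-1}\frac{\gamma_r}{z_r}\,\frac a{a+z_r}=D\,k_0(a)+\frac1{R(0)}\,k_\infty(a)+\sum_{r=1}^{m-1}\frac{\gamma_r}{z_r(1+z_r)}\,k_{1/z_r}(a).
\]
All coefficients are positive, so $h\in\mathcal K(F)$.
\end{proof}

\subsection{Conclusion of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
The ``if'' half is Proposition~\ref{prop:if}. If $p\neq2$ and $S$ has at least four points, the conjecture fails by Theorem~\ref{thm:A}. Let now $p=2$ or $|S|\le3$, and let $L_p(h(\lambda))$ be exact. Take $\tilde h$ from Theorem~\ref{thm:C}. By Lemma~\ref{lem:hilbert} or Lemma~\ref{lem:three}, $\tilde h|_F\in\mathcal K(F)$ for every finite $F\subset S$. The representing measure may depend on $F$, and we need one that serves all points of $S$. Fix $a_0\in S$, and for finite $F$ with $a_0\in F\subset S$ let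
\[
R_F=\{\varrho\ge0:\ H_\varrho(a)=\tilde h(a)\ \text{ for all }a\in F\}.
\]
Each $R_F$ is nonempty and weak-$*$ closed, and by \eqref{eq:mass} it is contained in the compact set $\mathcal M_r$ with $r=2^\alpha\tilde h(a_0)/\min(1,a_0)$. Since $R_F\cap R_{F'}=R_{F\cup F'}$, finite intersections are nonempty, so there is $\varrho\in\bigcap_FR_F$. Then $H_\varrho=\tilde h$ on $S$, hence $h(\lambda)=H_\varrho(\lambda)$ a.e., and \eqref{eq:rep} holds by Lemma~\ref{lem:weight}.
\end{proof}

\begin{remark}
The $\sigma$-finiteness of $\mu$ supplies the sets of finite positive measure on which the weights are tested, and it cannot simply be dropped from Theorem~\ref{thm:D}. If $X$ consists of four atoms of infinite measure on which $\lambda$ takes distinct values, then $S$ has four points, but every space $L_p(w)$ is $\{0\}$; every $L_p(h(\lambda))$ is exact and satisfies \eqref{eq:rep}, so the conjecture holds for all $p$.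
\end{remark}

\begin{thebibliography}{9}

\bibitem{Calderon}
\emph{The Calder\'on problem for Hilbert couples},
\texttt{http://archive.ymsc.tsinghua.edu.cn/\allowbreak pacm\_download/\allowbreak 116/\allowbreak 7810-11512\_2006\_\allowbreak Article\_\allowbreak BF02390812.pdf}

\bibitem{Donoghue}
Donoghue, Acta Math. \textbf{118} (1967).

\end{thebibliography}
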